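# The Twisted Product on $A\oplus Q/A$ and Unit-Central Right Morphic Rings

Rings are associative with identity. For a ring $R$ we write $R^*$ for its unit group, $Z(R)$ for its center, $J(R)$ for its Jacobson radical, and $[x,y]=xy-yx$.

## 1. A product on $A\oplus Q/A$ built from two derivations

Let $A$ be a commutative domain with fraction field $Q$, and let $M=Q/A$, viewed as an $A$-module. Let $\varphi:A\times A\to M$ be a biadditive map with $\varphi(1,\cdot)=\varphi(\cdot,1)=0$. On the abelian group $R=A\oplus M$ put
$$(a,m)(c,n)=\bigl(ac,\;an+cm+\varphi(a,c)\bigr). \tag{1}$$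
Biadditivity of $\varphi$ gives both distributive laws, and the normalization says that $(1,0)$ is a two-sided identity. For associativity we compute both bracketings:
$$\bigl((a,m)(b,n)\bigr)(c,l)=\bigl(abc,\;abl+acn+bcm+c\,\varphi(a,b)+\varphi(ab,c)\bigr),$$
$$(a,m)\bigl((b,n)(c,l)\bigr)=\bigl(abc,\;abl+acn+bcm+a\,\varphi(b,c)+\varphi(a,bc)\bigr).$$
So the product is associative if and only if
$$a\varphi(b,c)-\varphi(ab,c)+\varphi(a,bc)-c\,\varphi(a,b)=0\qquad\text{for all }a,b,c\in A. \tag{2}$$

Two derivations provide such a $\varphi$. Recall that a derivation of $A$ is an additive map $D$ with $D(ab)=aD(b)+bD(a)$; in particular $D(1)=0$. Let $D,E$ be derivations of $A$, let $0\ne q\in A$, and set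
$$\varphi(f,g)=q^{-1}D(f)E(g)+A\in Q/A. \tag{3}$$
This is biadditive, it vanishes when $f=1$ or $g=1$, and (2) holds because
$$aD(b)E(c)-\bigl(aD(b)+bD(a)\bigr)E(c)+D(a)\bigl(bE(c)+cE(b)\bigr)-cD(a)E(b)=0 .$$
Since $A$ is commutative, the terms $an+cm$ in (1) are symmetric in the two factors, so
$$[(a,m),(c,n)]=\bigl(0,\;q^{-1}(D(a)E(c)-D(c)E(a))+A\bigr). \tag{4}$$

What is this ring for? We read off two features.

First, $R$ is noncommutative as soon as $D(x)E(y)-D(y)E(x)\notin qA$ for some $x,y\in A$. Secondly, $(a,m)\mapsto a$ is a ring homomorphism $R\to A$, so a unit $(a,m)$ of $R$ has $a\in A^*$. If $D$ and $E$ vanish on $A^*$, then (4) shows that every unit of $R$ commutes with everything.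

For instance, let $A=k[x,y]$ with $k$ a field, $D=\partial/\partial x$, $E=\partial/\partial y$, $q=x$. The units of $A$ are the nonzero constants, so all units of $R$ are central, while $[(x,0),(y,0)]=(0,x^{-1}+A)\neq0$. So (1) can produce a noncommutative ring whose units are all central. We want to do this while keeping a strong condition that compares the principal right ideals of $R$ with annihilators.

## 2. Unit-central rings and right morphic elements

For $a\in R$ write $r(a)=\{x\in R: ax=0\}$ for the right annihilator of $a$. Left multiplication by $a$ always gives $R/r(a)\cong aR$. The next definition, following Nicholson and E. Sánchez-Campos, asks for the dual isomorphism.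

**Definition (right morphic).** An element $a\in R$ is *right morphic* if $R/aR\cong r(a)$ as right $R$-modules. The ring $R$ is *right morphic* if every element of $R$ is right morphic. *Left morphic* is the same condition for the opposite ring.

**Definition (unit-central).** A ring $R$ is *unit-central* if $R^*\subseteq Z(R)$.

It is better to work with the following form of the first definition.

**Lemma 1.** An element $a\in R$ is right morphic if and only if there is $b\in R$ with $aR=r(b)$ and $bR=r(a)$.

*Proof.* Given such a $b$, we have $R/aR=R/r(b)\cong bR=r(a)$. Conversely, let $\sigma:R/aR\to r(a)$ be an isomorphism and put $b=\sigma(1+aR)$. Then $bR=\sigma(R/aR)=r(a)$. Also $bx=\sigma(x+aR)$ is $0$ exactly when $x\in aR$, so $r(b)=aR$. $\square$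

Here are small examples.

* The ring $\mathbb Z$ is not right morphic: for $a=2$ we have $r(2)=0$ and $\mathbb Z/2\mathbb Z\ne0$. More generally, if $R$ is a right morphic domain and $a\ne0$, then $r(a)=0$, so $R/aR=0$ and $aR=R$. Hence a right morphic domain is a division ring.
* The ring $\mathbb Z/n$ is morphic. The class of $a$ generates the same ideal as $g=\gcd(a,n)$. Its annihilator is generated by $n/g$, and the annihilator of $n/g$ is generated by $g$. So $b=n/g$ works in Lemma 1.
* The matrix ring $M_2(k)$ over a field $k$ is right morphic. Indeed $R/r(a)\cong aR$, so $r(a)$ and $R/aR$ have the same length, and modules of the same finite length over a simple Artinian ring are isomorphic. It is not unit-central, since the unit $1+e_{12}$ does not commute with $e_{21}$.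
* The free algebra $k\langle x,y\rangle$ is noncommutative and unit-central, its units being the nonzero constants. It is a domain but not a division ring, so it is not right morphic.

The last two examples show that neither condition alone forces commutativity. Question 3.3 in "Advances in Ring Theory" asks about both together: is every unit-central right morphic ring commutative?

In two simple cases the answer is yes. If $R$ is a domain, it is a division ring by the first example; all its nonzero elements are units, hence central. If $R$ is local, every element is a unit or lies in $J(R)$; a unit is central, and for $j\in J(R)$ the element $1+j$ is a unit, so $j$ is central too. To get noncommutativity we therefore need nonunits outside $J(R)$. In the ring (1) with (3), the noncommuting elements are $(a,m)$ with $a$ a nonunit of $A$.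

These notes prove two theorems.

**Theorem A.** Let $k$ be a field. There is a noncommutative $k$-algebra $R$ that is unit-central, right morphic and left morphic. Moreover $J(R)^2=0$ and $R/J(R)$ is a commutative PID.

So the answer to the question is no. The second theorem says how close to commutative such rings must be.

**Theorem B.** Let $R$ be a unit-central right morphic ring, $N$ its set of nilpotent elements, $J=J(R)$, and $I$ the ideal generated by all commutators. Then:

1. $N$ is an ideal, $N\subseteq J\subseteq Z(R)$, and $IJ=JI=0$.
2. $I\subseteq N\cap Z(R)$ and $I^2=0$. In particular $R/N$ and $R/J$ are commutative, and $[[x,y],z]=0$ and $[x,y][z,w]=0$ identically.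
3. If the ring $R/J$ is generated by its units and idempotents (for example if $R/J$ is von Neumann regular), then $R$ is commutative. If $R$ is semiprime, then $R$ is commutative.

By Theorem A, $I=0$ cannot be added to the conclusions in general.

## 3. Over a Bezout domain the twisted product is morphic

Why take $M=Q/A$ in (1)? Suppose $\varphi=0$ and we try $M=A$ instead. For a nonzero nonunit $a$ the element $(a,0)$ has right annihilator $0$ but is not a unit, so it is not right morphic. For $s=(a,0)$ to be morphic, the cokernel of multiplication by $a$ on $A\oplus M$ has to be matched by its kernel. On $A$ the kernel is $0$ and the cokernel is $A/aA$. It is thus natural to ask that on $M$ the cokernel be $0$ and the kernel be isomorphic to $A/aA$. The module $Q/A$ does this: it is divisible, and for $a\ne0$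
$$\{n\in Q/A: an=0\}=a^{-1}A/A\cong A/aA .$$

A concrete instance is $R=\mathbb Z\oplus\mathbb Q/\mathbb Z$ with $\varphi=0$. The element $(2,0)$ generates $2\mathbb Z\oplus \mathbb Q/\mathbb Z$ and has annihilator $\{(0,0),(0,\tfrac12)\}$. The element $(0,\tfrac12)$ generates $\{(0,0),(0,\tfrac12)\}$ and has annihilator $2\mathbb Z\oplus\mathbb Q/\mathbb Z$. They are partners in the sense of Lemma 1.

Recall that a *Bezout domain* is a commutative domain in which every finitely generated ideal is principal. In such a ring every element of $Q$ can be written as $p/d$ with $d\neq0$ and $up+vd=1$ for some $u,v\in A$: starting from $p_0/d_0$, write $p_0A+d_0A=hA$, $p_0=hp$, $d_0=hd$, $h=up_0+vd_0$, and cancel $h$.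

**Proposition 2.** Let $A$ be a Bezout domain with fraction field $Q$, let $M=Q/A$, and let $\varphi:A\times A\to M$ be biadditive with $\varphi(1,\cdot)=\varphi(\cdot,1)=0$ and (2). Then $R=A\oplus M$ with the product (1) is a right and left morphic ring.

*Proof.* We saw in Section 1 that $R$ is a ring.

**Step 1. Reduction to the right-hand side.** The purpose is to avoid proving everything twice. In the opposite ring, the product of $(a,m)$ and $(c,n)$ is $(c,n)(a,m)=(ac,an+cm+\varphi(c,a))$. This is of the form (1) for $\varphi^{op}(a,c)=\varphi(c,a)$, which is biadditive and normalized, and which satisfies (2) because the opposite ring is associative. So it suffices to prove that $R$ is right morphic. Let $s=(a,m)$. In each case we find a partner in the sense of Lemma 1.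

**Step 2. The case $a\ne0$.** We compute $sR$ and $r(s)$, then name the partner. If $s(c,n)=0$, then $ac=0$, so $c=0$, and then the second coordinate is $an=0$. Conversely $s(0,n)=(0,an)$. So $r(s)=0\oplus a^{-1}A/A$. Next, $sR\subseteq aA\oplus M$ is clear. Given $(ac,n')\in aA\oplus M$, divisibility of $M$ provides $n$ with $an=n'-cm-\varphi(a,c)$, and then $s(c,n)=(ac,n')$. Therefore
$$sR=aA\oplus M,\qquad r(s)=0\oplus a^{-1}A/A. \tag{5}$$
Note that neither set depends on $m$ or on $\varphi$.

Let $b=(0,a^{-1}+A)$. Since $\varphi(0,c)=0$, we get $b(c,n)=(0,ca^{-1}+A)$. Hence $bR=0\oplus a^{-1}A/A=r(s)$. Also $b(c,n)=0$ if and only if $ca^{-1}\in A$, i.e. $c\in aA$, so $r(b)=aA\oplus M=sR$. By Lemma 1, $s$ is right morphic.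

**Step 3. The case $a=0$, $m\ne0$.** Here the Bezout property is used, to show that the cyclic module $Am$ is one of the modules $d^{-1}A/A$. Write $m=p/d+A$ with $d\ne0$ and $up+vd=1$. Then
$$\frac1d=\frac{up+vd}{d}=u\,\frac pd+v, \tag{6}$$
so $um=d^{-1}+A$. Hence $Am\supseteq d^{-1}A/A$, and the reverse inclusion holds because $m=p\,(d^{-1}+A)$. Moreover $cm=0$ if and only if $c\in dA$: if $cm=0$ then $0=ucm=cd^{-1}+A$, so $c\in dA$; the converse is clear.

Since $s(c,n)=(0,cm)$, we obtain $sR=0\oplus d^{-1}A/A$ and $r(s)=dA\oplus M$. Let $t=(d,0)$. By (5), $tR=dA\oplus M=r(s)$ and $r(t)=0\oplus d^{-1}A/A=sR$. By Lemma 1, $s$ is right morphic.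

**Step 4. The case $s=0$.** Here $R/0\cong R=r(0)$. $\square$

## 4. Three domains that do not work

By Sections 1 and 3, Theorem A will follow from a Bezout domain $A$ whose units are killed by $D$ and $E$, with $D(x)E(y)-D(y)E(x)\notin qA$ for some $x,y$ and some $q\ne0$. Let us try the familiar domains.

*The PID $A=k[x]$.* Its units are constants. But every $k$-linear derivation is $f\mapsto D(x)f'$, so $D(a)E(c)-D(c)E(a)=D(x)E(x)(a'c'-c'a')=0$. By (4), $R$ is commutative. We need two independent directions.

*The PID $A=k(x)[y]$.* Now $D=\partial/\partial x$ and $E=\partial/\partial y$ are independent. Take $q=y$. But $x$ is a unit of $A$, so $(x,0)$ is a unit of $R$, because it is a unit modulo the ideal $0\oplus M$, whose square is zero. By (4), $[(x,0),(y,0)]=(0,y^{-1}+A)\ne0$. So $R$ is not unit-central: the units that were created to make $A$ a PID are not killed by $D$.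

*The UFD $A=k[x,y]$ with $q=x$.* Section 1 showed that $R$ is unit-central and noncommutative. We claim that $s=(0,m)$ with $m=y/x+A$ is not right morphic. We have $s(c,n)=(0,cm)$, and $cm=0$ if and only if $x\mid cy$, i.e. $x\mid c$. Hence
$$r(s)=xA\oplus M,\qquad sR=0\oplus Am .$$
Suppose $t=(t_0,m')$ satisfies $tR=r(s)$ and $r(t)=sR$. The first coordinates of $tR$ form $t_0A$, so $t_0A=xA$ and $t_0=\alpha x$ with $\alpha\in k^*$. As in Step 2 of the proof of Proposition 2 (where the case $a\ne0$ did not use the Bezout property), $r(t)=0\oplus x^{-1}A/A$. So $x^{-1}+A\in Am$, i.e. $x^{-1}=c\,y/x+c'$ with $c,c'\in A$, i.e. $1=cy+c'x$. This is impossible in $k[x,y]$.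

This is the exact point of failure: $x$ and $y$ have no common prime factor, but $1\notin xA+yA$, so (6) is not available. If we repair this by inverting elements, we risk the trouble of $k(x)[y]$. The way out is to repair it without inverting anything: adjoin two new elements $X,Y$ subject only to the relation $xX+yY=1$. We shall see that this creates no new units, keeps unique factorization, and lets derivations extend. Doing it for all coprime pairs, over and over, produces a Bezout domain.

## 5. Adjoining $X,Y$ with $aX+bY=1$

We use these textbook facts. A commutative domain is a UFD if and only if every nonzero element is a unit times a product of prime elements. If $B$ is a UFD, so are $B[X]$ and every localization of $B$. A prime element of $B$ stays prime in $B[X]$. We call two nonzero elements of a UFD *coprime* if no prime divides both; a unit is coprime to everything.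

**Lemma 3.** Let $C$ be a commutative domain and $a,b\in C$ not both $0$. Then $C[X,Y]/(F)$, with $F=aX+bY-1$, is a nonzero domain. If $a\ne0$, the map $X\mapsto(1-bY)/a$, $Y\mapsto Y$ embeds it in $C[1/a][Y]$, which is its localization at $a$. Symmetrically, if $b\ne0$, it embeds in $C[1/b][X]$, which is its localization at $b$.

*Proof.* By symmetry let $a\ne0$. First, over any commutative ring, a polynomial $F$ with constant term $-1$ is a nonzerodivisor: if $h\ne0$ has lowest-degree nonzero homogeneous component $h_0$, then the component of $Fh$ in that degree is $-h_0\ne0$.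

Next, $a$ is a nonzerodivisor on $C[X,Y]/(F)$. Suppose $ag=Fh$ in $C[X,Y]$. Modulo $a$ this reads $Fh=0$ in $(C/aC)[X,Y]$, where $F$ is a nonzerodivisor. So $h=ah'$ for some $h'\in C[X,Y]$. Cancelling $a$ in the domain $C[X,Y]$ gives $g=Fh'$.

Hence $C[X,Y]/(F)$ embeds in its localization at $a$, which is $C[1/a][X,Y]/(F)$. There $F=a\bigl(X-(1-bY)/a\bigr)$ with $a$ invertible, so this ring is $C[1/a][Y]$ via the stated map. It is a nonzero domain, and so is its subring. $\square$

**Lemma 4.** Let $B$ be a UFD, let $a,b\in B$ be nonzero and coprime, and put $B'=B[X,Y]/(F)$, $F=aX+bY-1$. Then: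

1. $B'$ is a domain containing $B$, and $B'^*=B^*$.
2. Every prime element of $B$ is prime in $B'$.
3. $B'$ is a UFD.
4. Every derivation $D:B\to B$ extends to a derivation of $B'$. If $B$ is a $k$-algebra and $D$ is $k$-linear, the extension is $k$-linear.

*Proof.* **Step 1. Units.** We trap a unit in two localizations whose intersection is $B$. By Lemma 3, $B'$ is a domain, and $B\to B'\to B[1/a][Y]$ is injective, so $B\subseteq B'$. We work inside the fraction field of $B'$. A unit $u$ of $B'$ is a unit of $B'[1/a]=B[1/a][Y]$, a polynomial ring over a domain, so $u\in B[1/a]$. Likewise, from $B'[1/b]=B[1/b][X]$, we get $u\in B[1/b]$. Now $B[1/a]\cap B[1/b]=B$: if $r/a^m=s/b^n$ with $r,s\in B$, then $rb^n=sa^m$, and since $a^m$ and $b^n$ are coprime, $a^m\mid r$. So $u\in B$. The same argument applies to $u^{-1}$. Hence $u\in B^*$, and the inclusion $B^*\subseteq B'^*$ is clear.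

**Step 2. Old primes stay prime.** Let $p$ be prime in $B$ and $C=B/pB$, a domain. As $a,b$ are coprime, their images $\bar a,\bar b$ in $C$ are not both $0$. So $B'/pB'=C[X,Y]/(\bar aX+\bar bY-1)$ is a nonzero domain by Lemma 3, and $p\neq0$ in $B'$. Thus $p$ is prime in $B'$.

**Step 3. Unique factorization: setting up.** The plan is to factor in the UFD $B'[1/a]=B[1/a][Y]$ and to control the primes that divide $a$. Write $a=v_0p_1^{e_1}\cdots p_r^{e_r}$ with $v_0\in B^*$ and pairwise nonassociate primes $p_i$ of $B$ (possibly $r=0$). By Step 2 the $p_i$ are primes of $B'$. They are pairwise nonassociate in $B'$, because an equation $p_i=up_j$ with $u\in B'^*=B^*$ would make them associate in $B$.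

We need that *a nonzero element of $B'$ is divisible in $B'$ by only boundedly many powers of each $p_i$*. Since $p_i\mid a$, we have $p_i\nmid b$. So $B[1/b]/p_iB[1/b]=(B/p_iB)[1/\bar b]$ is a nonzero domain, and $p_i$ is prime in $B[1/b]$, hence in the UFD $B[1/b][X]$, which contains $B'$ by Lemma 3. Divisibility in $B'$ implies divisibility in this UFD, where the powers of a prime dividing a nonzero element are bounded.

The units of $B'[1/a]=B[1/a][Y]$ are those of $B[1/a]$, namely the elements $v\prod p_i^{n_i}$ with $v\in B^*$, $n_i\in\mathbb Z$.

**Step 4. Unique factorization: the factorization.** Let $0\ne f\in B'$. In the UFD $B'[1/a]$ write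
$$f=v\prod_i p_i^{n_i}\;\pi_1\cdots\pi_s,\qquad v\in B^*,\ n_i\in\mathbb Z,\ \pi_j\text{ prime in }B'[1/a]. \tag{7}$$
The $p_i$ are units of $B'[1/a]$, so we may multiply the $\pi_j$ by powers of them, adjusting the $n_i$. First clear denominators, so that $\pi_j\in B'$; then divide out the $p_i$ as often as possible, which stops by the boundedness in Step 3. So we may assume that $\pi_j\in B'$ and that no $p_i$ divides $\pi_j$ in $B'$.

*Each $\pi=\pi_j$ is prime in $B'$.* It is nonzero and a nonunit, since it is so in $B'[1/a]$. Suppose $\pi\mid gh$ in $B'$. In $B'[1/a]$ the prime $\pi$ divides $g$ or $h$, say $g$. Clearing denominators, $tg=\pi h'$ with $h'\in B'$ and $t$ a product of $p_i$'s. Each $p_i$ occurring in $t$ is prime in $B'$, divides $\pi h'$ and does not divide $\pi$, so it divides $h'$; cancel it. After finitely many cancellations, $\pi\mid g$ in $B'$.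

*All $n_i$ in (7) are $\ge0$.* Otherwise move the negative powers to the left:
$$\prod_{n_l<0}p_l^{-n_l}\,f=v\prod_{n_l\ge0}p_l^{n_l}\prod_j\pi_j .$$
A prime $p_i$ with $n_i<0$ divides the left side, so it divides some factor on the right. But it divides no unit, no $p_l$ nonassociate to it, and no $\pi_j$. This is a contradiction.

So every nonzero element of $B'$ is a unit times a product of primes of $B'$, and $B'$ is a UFD.

**Step 5. Derivations extend.** An extension of $D$ must satisfy $D(a)X+D(b)Y+aD(X)+bD(Y)=0$. Put $w=D(a)X+D(b)Y\in B'$. We need $aD(X)+bD(Y)=-w$, and the relation $aX+bY=1$ multiplied by $-w$ shows us a solution: $D(X)=-Xw$, $D(Y)=-Yw$.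

In detail, regard $B'$ as a $B[X,Y]$-module, and define $D:B[X,Y]\to B'$ by
$$D(G)=G^D-\frac{\partial G}{\partial X}\,Xw-\frac{\partial G}{\partial Y}\,Yw \quad\text{in }B',$$
where $G^D$ arises from $G$ by applying $D$ to the coefficients. Each of the three terms is additive and satisfies the product rule, so $D(GH)=G\,D(H)+H\,D(G)$. In $B'$,
$$D(F)=D(a)X+D(b)Y-(aX+bY)w=w-w=0 .$$
Hence $D(FG)=F\,D(G)+G\,D(F)=0$ in $B'$, since $F=0$ in $B'$. So $D$ kills the ideal $(F)$ and induces a derivation of $B'$, which on $B$ is the original $D$. If $D$ is $k$-linear on $B$, the formula shows that the extension is $k$-linear. $\square$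

For example, take $B=k[x,y]$, $a=x$, $b=y$, so $B'=k[x,y,X,Y]/(xX+yY-1)$. For $D=\partial/\partial x$ we get $w=X$, $D(X)=-X^2$, $D(Y)=-XY$, and indeed $D(xX+yY)=X-xX^2-yXY=X\bigl(1-(xX+yY)\bigr)=0$ in $B'$. The pair $x,y$ now generates the unit ideal, and the units are still $k^*$.

## 6. A PID with unit group $k^*$ and two independent derivations

**Lemma 5.** For every field $k$ there is a PID $A\supseteq k[x,y]$ with $A^*=k^*$ and $k$-linear derivations $D,E:A\to A$ with $D(x)=1$, $D(y)=0$, $E(x)=0$, $E(y)=1$.

*Proof.* **Step 1. Treating all coprime pairs of one ring.** Let $B$ be a UFD that is a $k$-algebra, with $k$-linear derivations $D,E$. Using the axiom of choice, well-order the set of all pairs of nonzero coprime elements of $B$ as $(a_\alpha,b_\alpha)_{\alpha<\lambda}$ with $\lambda$ an ordinal. Put $B_0=B$, let $B_{\alpha+1}=(B_\alpha)'$ be the ring of Lemma 4 for the pair $(a_\alpha,b_\alpha)$, and let $B_\alpha=\bigcup_{\beta<\alpha}B_\beta$ at limit ordinals $\alpha\le\lambda$. We claim by induction on $\alpha\le\lambda$: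

* $B_\alpha$ is a UFD with $B_\alpha^*=B^*$;
* for $\beta\le\alpha$, every prime of $B_\beta$ is prime in $B_\alpha$;
* $D,E$ extend to $k$-linear derivations of $B_\alpha$, compatibly with the earlier stages.

*Successor steps.* Lemma 4 gives everything, once we know that $a_\alpha,b_\alpha$, which are coprime in $B$, are still coprime in $B_\alpha$. Their prime factors in $B$ are prime in $B_\alpha$ by induction, so a common prime factor in $B_\alpha$ would be associate in $B_\alpha$ to a prime factor $p$ of $a_\alpha$ in $B$ and to a prime factor $p'$ of $b_\alpha$ in $B$. Then $p$ and $p'$ differ by an element of $B_\alpha^*=B^*$, so they are associate in $B$. This contradicts coprimeness in $B$.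

*Limit steps.* The union $B_\alpha$ is a domain. If $u$ is a unit of it, then $u$ and $u^{-1}$ lie in a common earlier stage, so $u\in B^*$. Let $p$ be a prime of some $B_\beta$, $\beta<\alpha$. It is not a unit of $B_\alpha$, as $B_\alpha^*=B^*=B_\beta^*$. If $p\mid gh$ in $B_\alpha$, then this divisibility already holds in some $B_\gamma$ with $\beta\le\gamma<\alpha$ that contains $g,h$. There $p$ is prime, so it divides $g$ or $h$. Thus $p$ is prime in $B_\alpha$. Every nonzero element of $B_\alpha$ lies in some earlier stage, is there a unit times a product of primes, and hence is so in $B_\alpha$. So $B_\alpha$ is a UFD. The compatible extensions of $D$ and of $E$ unite to derivations of $B_\alpha$.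

Put $\Gamma(B)=B_\lambda$. Any two nonzero coprime elements $a_\alpha,b_\alpha$ of $B$ generate the unit ideal in $B_{\alpha+1}$, hence in $\Gamma(B)$.

**Step 2. Iterating.** The ring $\Gamma(B)$ has new coprime pairs, so we repeat the construction. Start with $k[x,y]$, $D=\partial/\partial x$, $E=\partial/\partial y$, and let
$$A=\bigcup_{n\ge0}\Gamma^n(k[x,y]).$$
At each passage from $\Gamma^n$ to $\Gamma^{n+1}$ units do not change, primes stay prime, and derivations extend. The argument for limit steps therefore applies to this union: $A$ is a UFD, $A^*=k[x,y]^*=k^*$, and $D,E$ extend to $k$-linear derivations of $A$, with the stated values on $x$ and $y$.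

**Step 3. $A$ is a PID.** Let $f,g\in A$ be nonzero. Both lie in some $\Gamma^n(k[x,y])$. In this UFD take a greatest common divisor $d$ and write $f=df'$, $g=dg'$ with $f',g'$ coprime there. Then $f',g'$ generate the unit ideal in $\Gamma^{n+1}(k[x,y])$, hence in $A$, and so $fA+gA=dA$. By induction on the number of generators, every finitely generated ideal of $A$ is principal, i.e. $A$ is Bezout. If some ideal of $A$ were not finitely generated, choosing elements one after another would give a strictly ascending chain of finitely generated, hence principal, ideals. But a UFD satisfies the ascending chain condition on principal ideals. So all ideals are finitely generated, and $A$ is a PID. $\square$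

## 7. The noncommutative ring: proof of Theorem A

Take $A,D,E$ from Lemma 5 and let $q=x$. This is nonzero, and it is not a unit because $A^*=k^*$. Let $\varphi$ be given by (3) and let $R=A\oplus M$, $M=Q/A$, with the product (1).

**Step 1. $R$ is right and left morphic.** In Section 1 we checked that $\varphi$ is biadditive, normalized and satisfies (2). As a PID is Bezout, Proposition 2 applies.

**Step 2. $R$ is a $k$-algebra.** Since $D$ and $E$ are $k$-linear, they vanish on $k$. So $\varphi$ vanishes on $k\times k$, and $k\oplus0$ is a subfield of $R$. It is central by (4).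

**Step 3. $R$ is unit-central.** If $(a,m)$ is a unit of $R$, then $a\in A^*=k^*$, so $D(a)=E(a)=0$. By (4), $(a,m)$ commutes with every element of $R$.

**Step 4. $R$ is not commutative.** By (4) and the values of $D,E$ on $x,y$, we have $[(x,0),(y,0)]=(0,q^{-1}+A)$. This is nonzero since $q$ is not a unit of $A$.

**Step 5. The radical.** If $j\in J(A)$, then $1+j\in A^*=k^*$, so $j\in k$. Thus $J(A)$ is a proper ideal contained in the field $k$, and so $J(A)=0$. The set $0\oplus M$ is an ideal of $R$ with square zero, because $(0,m)(0,n)=(0,0)$; hence it lies in $J(R)$. Since $R/(0\oplus M)\cong A$ has zero radical, $J(R)=0\oplus M$. So $J(R)^2=0$ and $R/J(R)\cong A$ is a commutative PID. This proves Theorem A. $\blacksquare$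

We also compute the ideal $I$ generated by the commutators of this $R$. By (4) all commutators lie in $0\oplus q^{-1}A/A$, which is an ideal, and $(0,q^{-1}+A)$ is a commutator. Multiplying the latter by $(c,n)$ gives $(0,cq^{-1}+A)$, so
$$I=0\oplus q^{-1}A/A\neq0 .$$
Thus Theorem A does show that $I=0$ cannot be concluded in Theorem B.

## 8. Commutators in an arbitrary unit-central right morphic ring

We now prove Theorem B. Let $R,N,J,I$ be as there. Recall that elements of $1+J$ are units, that $x$ is a unit of $R$ if $x+J$ is a unit of $R/J$, and that nil ideals lie in $J$.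

**Step 1 (part 1 of the theorem). Nilpotents and radical elements are central, and $J$ kills $I$.** If $n$ is nilpotent or $n\in J$, then $1+n$ is a unit, hence central, so $n$ is central. Thus $N$ and $J$ lie in $Z(R)$. Sums of commuting nilpotents are nilpotent, and $(nr)^k=n^kr^k$ for $n\in N$, since $n$ is central. So $N$ is a nil ideal, and $N\subseteq J$. The ring $R/N$ is reduced, i.e. has no nonzero nilpotents: if $x^k\in N$, then $x$ is nilpotent.

Let $z\in J$. Both $z$ and $zx\in J$ are central, so
$$z[x,y]=(zx)y-z(yx)=(zx)y-y(zx)=0 .$$
Every element of $I$ is a sum of elements $r[x,y]s$, and $z\,r[x,y]s=r\,(z[x,y])\,s=0$. So $JI=0$, and $IJ=JI=0$ because $J$ is central.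

**Step 2. Four facts.** These are the tools for showing that each $c\in I$ is central.

* (a) For every $d\in R$ there is $b$ with $dR=r(b)$ and $bR=r(d)$. This is Lemma 1.
* (b) If $r(d)=0$, then $d$ is a unit. With $b$ as in (a), $b\in bR=r(d)=0$, so $dR=r(0)=R$ and $dc=1$ for some $c$. Then $d(cd-1)=0$, so $cd=1$.
* (c) Idempotents $e$ are central. The element $ey(1-e)$ has square zero, hence is central, so $ey(1-e)=e\cdot ey(1-e)=ey(1-e)\cdot e=0$. Likewise $(1-e)ye$ has square zero, hence is central, so $(1-e)ye=(1-e)ye\cdot e=e\cdot(1-e)ye=0$. So $ey=eye=ye$.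
* (d) In a reduced ring, $uv=0$ implies $vu=0$, and then $uwv=0$ for all $w$. Indeed $(vu)^2=v(uv)u=0$, and $(uwv)^2=uw(vu)wv=0$.

How can we use the morphic property to make an element $c\in I$ central? If $c$ were a unit, we would be done. The hope is to split $R$ by a central idempotent so that $c$ is invertible on one part and nilpotent on the other. For this we want an element $d$ with $r(d^2)=r(d)$. Taking $d=c$ does not work: in the ring of Theorem A, $c=(0,q^{-1}+A)$ has $c^2=0$, so $r(c^2)=R$, while $r(c)=qA\oplus M\ne R$. In general, computing modulo $N$ yields only $cx\in N$, not $cx=0$. But one more factor $c$ kills $N$, because $IN\subseteq IJ=0$. This is why we use $d=c^2$.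

**Step 3. For $c\in I$ and $d=c^2$, we have $r(d^2)=r(d)$.** Only $r(d^2)\subseteq r(d)$ needs proof. Let $d^2x=c^4x=0$. In the reduced ring $R/N$ we use (d) to insert $\bar x$ between the factors of the products displayed with a dot:
$$\bar c\cdot\bar c^3\bar x=0\;\Rightarrow\;\bar c\bar x\bar c\cdot\bar c^2\bar x=0\;\Rightarrow\;\bar c\bar x\bar c\bar x\bar c\cdot\bar c\bar x=0\;\Rightarrow\;(\bar c\bar x)^4=0 .$$
So $\bar c\bar x=0$, i.e. $cx\in N$. Then $dx=c(cx)\in IN\subseteq IJ=0$.

**Step 4. A unit $u$ and a central idempotent $e$ with $d=eu$.** Take $b$ as in (a) for $d$, so that $dR=r(b)$ and $bR=r(d)$.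

First, $dR\cap bR=0$. If $t$ is in the intersection, then $t=dy$ for some $y$, and $dt=0$ because $t\in bR=r(d)$. So $d^2y=0$, and $t=dy=0$ by Step 3.

Secondly, $r(d+b)=0$. If $(d+b)x=0$, then $dx=-bx\in dR\cap bR=0$, so $x\in r(d)\cap r(b)=bR\cap dR=0$.

By (b), $u=d+b$ is a unit, so $u$ and $u^{-1}$ are central. As $b\in bR=r(d)$, we have $db=0$, and so $d^2=d(d+b)=du$. Put $e=du^{-1}$. Then $e^2=d^2u^{-2}=du^{-1}=e$, so $e$ is idempotent, hence central by (c), and $d=eu$.

**Step 5. $c$ is central.** We treat the two parts $c(1-e)$ and $ce$ separately. Since $e$ and $u$ are central, $(c(1-e))^2=d(1-e)=ue(1-e)=0$. So $c(1-e)$ is nilpotent, hence central. For the other part,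
$$(ce+1-e)^2=c^2e+1-e=eu+1-e ,$$
which is a unit with inverse $eu^{-1}+1-e$. An element whose square is a unit has a left and a right inverse, so $ce+1-e$ is a unit, hence central. As $1-e$ is central, $ce$ is central. Therefore $c=ce+c(1-e)\in Z(R)$. As $c\in I$ was arbitrary, $I\subseteq Z(R)$.

**Step 6 (part 2 of the theorem). $I^2=0$.** For all $x,y,s,t\in R$ the elements $[x,y]$ and $[x,y]s$ lie in $I$, so they are central. Hence
$$0=\bigl[[x,y]s,\,t\bigr]=[x,y][s,t]+\bigl[[x,y],t\bigr]s=[x,y][s,t].$$
Since commutators are central, every element of $I$ is a sum of elements $[x,y]r$, and so $I^2=0$. In particular $I\subseteq N$, which together with Step 5 gives $I\subseteq N\cap Z(R)$. So $R/N$ is commutative, and $R/J$ is commutative because $N\subseteq J$. The identities $[[x,y],z]=0$ and $[x,y][z,w]=0$ have just been shown.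

**Step 7 (part 3 of the theorem). Criteria for commutativity.** For $y\in R$ let $\delta_y(x)=[x,y]$. It satisfies $\delta_y(xx')=x\,\delta_y(x')+\delta_y(x)\,x'$, its values lie in $I\subseteq Z(R)$, and $\delta_y(J)=0$ since $J$ is central. We show that $\delta_y$ vanishes on every lift of a unit or idempotent of $R/J$.

* If $x+J$ is a unit of $R/J$, then $x$ is a unit of $R$, hence central, and $\delta_y(x)=0$.
* If $x^2-x\in J$, then $\delta_y(x)=\delta_y(x^2)=2x\,\delta_y(x)$, because $\delta_y(x)$ is central. So $(1-2x)\delta_y(x)=0$. Now $(1-2x)^2=1+4(x^2-x)\in1+J$ is a unit, so $1-2x$ is a unit and $\delta_y(x)=0$.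

The set $\{x:\delta_y(x)=0\}$ is a subring of $R$ that contains $J$. If units and idempotents generate the ring $R/J$, this subring is all of $R$, for every $y$. So $R$ is commutative.

Suppose $R/J$ is von Neumann regular, i.e. for every $a\in R/J$ there is $x$ with $a=axa$. By part 2, $R/J$ is commutative. Put $g=ax$; then $g^2=axax=ax=g$ and $ag=a$. With $v=a+1-g$ we get
$$v\,(xg+1-g)=axg+a(1-g)+(1-g)xg+(1-g)=g+0+0+1-g=1 ,$$
so $v$ is a unit, and $vg=ag=a$. Thus each element of $R/J$ is a unit times an idempotent, and the criterion applies.

Finally, if $R$ is semiprime, it has no nonzero ideal with square zero. So $I^2=0$ forces $I=0$, and $R$ is commutative. This proves Theorem B. $\blacksquare$
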